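# Finite simple semigroups are finitely related

## 1. Operations confined to the $\mathcal H$-class of their first variable

We begin with two finite groups whose elements are operations on a semigroup. The whole talk consists in comparing them.

**Rees matrix semigroups.** Let $G$ be a finite group, $I,\Lambda$ finite nonempty sets, and $P=(p_{\lambda i})$ a $\Lambda\times I$ matrix over $G$. The semigroup $\mathbf M(G,I,\Lambda,P)$ has underlying set $I\times G\times\Lambda$ and product
$$(i,g,\lambda)(j,h,\mu)=(i,\;g\,p_{\lambda j}\,h,\;\mu).\tag{1}$$
A semigroup is *simple* if it has no two-sided ideal other than itself. By the textbook structure theorem, finite simple semigroups are completely simple, and up to isomorphism they are exactly these Rees matrix semigroups.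

Recall Green's relations: $c\mathrel{\mathcal R}d$ if $c$ and $d$ generate the same right ideal, $c\mathrel{\mathcal L}d$ if they generate the same left ideal, and $\mathcal H=\mathcal R\cap\mathcal L$. By (1) the right ideal generated by $(i,g,\lambda)$ is $\{i\}\times G\times\Lambda$. So in a Rees matrix semigroup $\mathcal R$ means equal first coordinates, $\mathcal L$ means equal last coordinates, and the $\mathcal H$-classes are the sets $\{i\}\times G\times\{\lambda\}$. Write $H_c$ for the $\mathcal H$-class of $c$. Four facts will be used all the time.

* (R1) $cd\mathrel{\mathcal R}c$ and $cd\mathrel{\mathcal L}d$.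
* (R2) Every $\mathcal H$-class is a group; the identity of $\{i\}\times G\times\{\lambda\}$ is $(i,p_{\lambda i}^{-1},\lambda)$.
* (R3) If $e$ is idempotent, then $e\mathrel{\mathcal R}c$ implies $ec=c$, and $e\mathrel{\mathcal L}c$ implies $ce=c$.
* (R4) Let $e,h$ be idempotents. If $f\mathrel{\mathcal L}h$, then $f\,e\,(he)^{-1}h=f$. If $f\mathrel{\mathcal R}h$, then $h\,(eh)^{-1}e\,f=f$. Here the inverses are taken in the groups $H_{he}$ and $H_{eh}$.

(R1) and (R2) are read off (1). For (R3), an idempotent has the form $e=(i,p_{\lambda i}^{-1},\lambda)$, and if $c=(i,g,\mu)$, then $ec=(i,p_{\lambda i}^{-1}p_{\lambda i}g,\mu)=c$; the other half is dual. For (R4), let $f\mathrel{\mathcal L}h$. Then $f=fh$ by (R3), so $fe(he)^{-1}h=f(he)(he)^{-1}h=f\varepsilon h$, where $\varepsilon$ is the identity of $H_{he}$. Now $\varepsilon\mathrel{\mathcal R}he\mathrel{\mathcal R}h$, so $\varepsilon h=h$ by (R3), and $f\varepsilon h=fh=f$. If instead $f\mathrel{\mathcal R}h$, then $f=hf$, so $h(eh)^{-1}ef=h(eh)^{-1}(eh)f=h\varepsilon f$ with $\varepsilon$ the identity of $H_{eh}$; here $\varepsilon\mathrel{\mathcal L}h$, so $h\varepsilon=h$ and $h\varepsilon f=hf=f$.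

(R4) is a cancellation rule: multiplying $f$ on the right by $e$ loses nothing, provided we know an idempotent $h$ in the $\mathcal L$-class of $f$.

**Powers.** For a finite semigroup $\mathbf S$ put $k=|S|!$, $x^\omega=x^k$ and $x^{\omega-1}=x^{2k-1}$. The element $c^\omega$ is always idempotent, since the index of $c$ is at most $|S|\le k$ and its period divides $k$. If $c$ lies in a subgroup, then $c^\omega$ is the identity of that subgroup, and $c^{\omega-1}=c^{-1}c^{2k}=c^{-1}$. So inverses are given by a fixed word.

**Clones and minors.** A *term* in $k$ variables is a nonempty word in $x_1,\dots,x_k$. By evaluation it induces a $k$-ary *term operation* $S^k\to S$. A *clone* on a finite set $A$ is a set of finitary operations on $A$ that contains all projections and is closed under composition. The term operations of $\mathbf S$ form the clone $\operatorname{Clo}(\mathbf S)$.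

Put $[n]=\{1,\dots,n\}$. For $\sigma:[n]\to[m]$ and $x\in A^m$ let $x\sigma=(x_{\sigma(1)},\dots,x_{\sigma(n)})\in A^n$. For $f:A^n\to X$ let $f^\sigma:A^m\to X$, $f^\sigma(x)=f(x\sigma)$. Since $(y\tau)\sigma=y(\tau\sigma)$, we have $(f^\sigma)^\tau=f^{\tau\sigma}$. Clones are closed under $f\mapsto f^\sigma$, which is composition with projections. For $j\ne k$ in $[n]$ let $f_{jk}:A^n\to X$ be $f$ with $x_k$ replaced by $x_j$.

**Definition (quasi-$C$).** Let $C$ be a clone on $A$. An operation $f:A^n\to A$ is *quasi-$C$* if $f^\sigma\in C$ for all $1\le m<n$ and all $\sigma:[n]\to[m]$. For $C=\operatorname{Clo}(\mathbf S)$ we say *quasi-term operation*.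

For $n\ge2$ this says exactly that every $f_{jk}$ is in $C$. Indeed, the map $[n]\to[n]$ that sends $k$ to $j$ and fixes the rest factors as $\iota\sigma$ with $\sigma:[n]\to[n-1]$ and $\iota:[n-1]\to[n]$, so $f_{jk}=(f^\sigma)^\iota\in C$ if $f$ is quasi-$C$. Conversely, if $\sigma:[n]\to[m]$ with $m<n$, then $\sigma(j)=\sigma(k)$ for some $j\ne k$, and $f^\sigma=(f_{jk})^\sigma$. Every member of $C$ is quasi-$C$.

*Example.* On the group $\mathbb Z_2$ the term operations are the sums $\sum_{i\in J}x_i$, where the empty sum is induced by $x_1+x_1$. The majority operation $m$ of arity $3$ is a quasi-term operation, because $m(x,x,y)=m(x,y,x)=m(y,x,x)=x$. It is not a term operation: it depends on all three variables, but it is not $x_1+x_2+x_3$, since $m(1,0,0)=0$.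

**The two groups.** Let $\mathbf S$ be finite and simple, and let $C$ be a clone on $S$ that contains the multiplication; on first hearing take $C=\operatorname{Clo}(\mathbf S)$. For $n\ge1$ put
$$C_n=\{t\in C\ n\text{-ary}:\ t(x)\mathrel{\mathcal H}x_1\ \text{for all }x\},\qquad \hat C_n=\{g:S^n\to S\ \text{quasi-}C:\ g(x)\mathrel{\mathcal H}x_1\ \text{for all }x\}.$$
For instance $x_1x_2x_1$ induces a member of $C_2$. Both sets lie in the finite group $\prod_{x\in S^n}H_{x_1}$. Both contain the first projection. Both are closed under pointwise products: $H_{x_1}$ is a group, the multiplication is in $C$, and $(gg')^\sigma=g^\sigma g'^\sigma$. A nonempty subset of a finite group that is closed under products is a subgroup. Hence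
$$C_n\ \le\ \hat C_n\ \le\ \prod_{x\in S^n}H_{x_1}.\tag{2}$$

**What they are for.** An element of $\hat C_n$ looks like a member of $C$ under every identification of variables. We shall prove that from some arity on, $C_n=\hat C_n$. This decides whether the clone of a finite simple semigroup can be described by finitely many relations.

## 2. Finitely many relations and quasi-term operations

An operation $f:A^k\to A$ *preserves* a relation $\rho\subseteq A^n$ if applying $f$ coordinatewise to any $k$ tuples of $\rho$ yields a tuple of $\rho$. For example, term operations of $\mathbf S$ preserve every subsemigroup of every power $\mathbf S^n$.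

**Definition (finitely related).** A clone $C$ on a finite set $A$ is *finitely related* if there is a finite set $\Sigma$ of finitary relations on $A$ such that a finitary operation on $A$ belongs to $C$ if and only if it preserves every relation in $\Sigma$. A finite semigroup $\mathbf S$ is finitely related if $\operatorname{Clo}(\mathbf S)$ is.

*Example.* For $\mathbb Z_2$ the single relation $\{(x,y,x+y)\}$, with four tuples, suffices. The operations that preserve it are the additive maps $\mathbb Z_2^n\to\mathbb Z_2$, that is, the sums $\sum_{i\in J}x_i$.

We ask: is every finite simple semigroup finitely related? The answer is yes. To state it in full strength, let $\mathcal E(\mathbf S)$ be the set of all operations $f$ on $S$ for which there are indices $a,b$ such that $f(x)\mathrel{\mathcal R}x_a$ and $f(x)\mathrel{\mathcal L}x_b$ for all $x$. It contains the projections. It is closed under composition: if $f(y)\mathrel{\mathcal R}y_a$ for all $y$ and $g_a(x)\mathrel{\mathcal R}x_c$ for all $x$, then $f(g_1(x),\dots,g_k(x))\mathrel{\mathcal R}g_a(x)\mathrel{\mathcal R}x_c$, and dually for $\mathcal L$. So $\mathcal E(\mathbf S)$ is a clone. If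 $\mathbf S$ is finite and simple, then $\mathcal E(\mathbf S)$ contains $\operatorname{Clo}(\mathbf S)$ by (R1), with $x_a$ and $x_b$ the first and last letters of the word. For a group, $\mathcal E(\mathbf S)$ consists of all operations; for a rectangular band ($G$ trivial) it is $\operatorname{Clo}(\mathbf S)$, because $x_ax_b$ is the only element of its $\mathcal H$-class.

**Theorem 1.** Let $\mathbf S$ be a finite simple semigroup. Every clone $C$ with $\operatorname{Clo}(\mathbf S)\subseteq C\subseteq\mathcal E(\mathbf S)$ is finitely related; in particular $\mathbf S$ is finitely related. There are only countably many such clones, and they satisfy the descending chain condition.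

**Theorem 2.** Every finite completely regular semigroup (union of groups) in which $\mathcal R$ and $\mathcal L$ are congruences is finitely related.

**Theorem 3.** Every finite semigroup all of whose idempotents lie in its minimal ideal is finitely related.

From outside we use Higman's lemma (G. Higman, Proc. LMS 1952), standard structure theory of semigroups and, in Theorem 2 only, the quoted result that finite regular bands are finitely related. The next lemma translates finite relatedness into a statement about quasi-$C$ operations.

**Lemma 1.** Let $C$ be a clone on a finite set $A$.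

(a) If for some $d\ge1$ every quasi-$C$ operation of arity $>d$ is in $C$, then $C$ is finitely related.

(b) If $f$ is quasi-$C$ of arity $n$, and $\rho$ is a relation with fewer than $n$ tuples that is preserved by $C$, then $f$ preserves $\rho$.

(c) If $C$ is finitely related, then there is $d$ such that every quasi-$C$ operation of arity $>d$ is in $C$.

**Proof.** (a) One relation suffices: the list of all $d$-ary members of $C$, each written as a tuple indexed by $A^d$,
$$\Gamma=\{(t(a))_{a\in A^d}:\ t\in C\ d\text{-ary}\}\subseteq A^{A^d}.$$
$C$ preserves $\Gamma$, because applying $u\in C$ to the tuples of $t_1,\dots,t_k$ gives the tuple of $u(t_1,\dots,t_k)\in C$. Conversely, let $f$, of arity $n$, preserve $\Gamma$. We show $f\in C$ by induction on $n$. For $\sigma:[n]\to[d]$ apply $f$ to the tuples of the $d$-ary projections to coordinates $\sigma(1),\dots,\sigma(n)$. At index $a$ the result is $f(a\sigma)=f^\sigma(a)$. So the tuple of $f^\sigma$ is in $\Gamma$, that is, $f^\sigma\in C$.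

If $n\le d$, let $\sigma:[n]\to[d]$ be the inclusion and $\tau:[d]\to[n]$ a map with $\tau\sigma=\mathrm{id}$; then $f=(f^\sigma)^\tau\in C$. If $n>d$, every $f^\sigma$ with $\sigma:[n]\to[m]$ and $m<n$ preserves $\Gamma$, as $f$ does, and so lies in $C$ by induction. Thus $f$ is quasi-$C$ of arity $>d$, and $f\in C$ by assumption.

(b) The empty relation is trivial. Let $\rho=\{s_1,\dots,s_m\}$ with $1\le m<n$, and let $r_1,\dots,r_n\in\rho$, say $r_j=s_{\sigma(j)}$ with $\sigma:[n]\to[m]$. Then $f(r_1,\dots,r_n)=f^\sigma(s_1,\dots,s_m)\in\rho$, because $f^\sigma\in C$.

(c) Let $d$ bound the numbers of tuples of the finitely many defining relations. By (b), a quasi-$C$ operation of arity $>d$ preserves all of them, so it is in $C$. $\square$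

For $\mathbb Z_2$ the majority operation shows that every such $d$ is at least $3$, and part (b) with the four-tuple relation above shows that $d=4$ works. In Section 5 we shall see that $d=3$ works.

## 3. Left zero semigroups, rectangular bands, and the limits of counting variables

A function $f:A^n\to X$ *depends on $i$* if there are $u,v\in A^n$ that differ only in coordinate $i$ with $f(u)\ne f(v)$. If $f$ does not depend on $k$, then $f=f_{jk}$ for every $j\ne k$. So a quasi-$C$ operation of arity $\ge2$ that misses a variable is in $C$. The sensible first attempt is therefore to show that a quasi-term operation of large arity misses a variable.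

**Lemma 2.** Let $|A|=s$, $f:A^n\to X$, $W\subseteq[n]$ and $w=|W|\ge2s+2$. If $f_{jk}$ depends on at most $N$ variables for all $j\ne k$ in $W$, then $f$ depends on at most $2sN$ variables.

**Proof.** We count how often a dependence of $f$ survives an identification. Let $M$ be the set of indices on which $f$ depends, and for $i\in M$ choose witnesses $u^i,v^i$. Let $w_i=|W\setminus\{i\}|\ge w-1\ge s$. Sort the indices $j\in W\setminus\{i\}$ by the value $u^i_j$ into at most $s$ classes, of sizes $c_1,\dots,c_s$ (some may be $0$). By the Cauchy–Schwarz inequality $\sum c_l^2\ge w_i^2/s$. So the number of pairs $\{j,k\}\subseteq W\setminus\{i\}$ with $u^i_j=u^i_k$ is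
$$\sum_l\frac{c_l^2-c_l}2\ \ge\ \frac{w_i(w_i-s)}{2s}\ \ge\ \frac{(w-1)(w-1-s)}{2s}\ \ge\ \frac1{2s}\binom w2 ,$$
where the last step uses $w-1-s\ge w/2$, that is, $w\ge2s+2$. For such a pair $v^i_j=v^i_k$ too, since $j,k\ne i$. Hence $f_{jk}(u^i)=f(u^i)\ne f(v^i)=f_{jk}(v^i)$, and $f_{jk}$ depends on $i$. The number of combinations of $i\in M$ with such a pair is at least $|M|\binom w2/2s$, so one of the $\binom w2$ pairs in $W$ serves at least $|M|/2s$ indices $i$. Therefore $|M|/2s\le N$. $\square$

**Left zero semigroups** ($xy=x$). All term operations are projections. If $f$ is a quasi-term operation of arity $n\ge2s+2$ with $s=|S|$, then every $f_{jk}$ depends on at most one variable. So $f$ depends on at most $2s\le n-2$ variables, hence $f=f_{jk}$ for some $j\ne k$, and $f$ is a term operation. By Lemma 1(a), $\mathbf S$ is finitely related.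

**Rectangular bands** ($G$ trivial). A word with first letter $x_a$ and last letter $x_b$ induces $x_ax_b$, so term operations depend on at most two variables. The same argument works for $n\ge4s+2$.

**Where this stops.** Lemma 2 needs a bound $N$ that does not grow with $n$. Already in $\mathbb Z_2$ the term operation $x_1+\dots+x_n$ depends on all $n$ variables, so there is no such bound.

**Reduction to band and groups.** The next attempt is to split the problem. The quotient $\mathbf S/\mathcal H$ is a rectangular band, which we have just handled, and each maximal subgroup is a finite group; finite groups are finitely related. So for a quasi-term operation $f$ of large arity we know the $\mathcal H$-class of $f(x)$, and we know that $f$ restricted to each maximal subgroup is a term operation of that group. But these data do not determine $f$, even if $f$ is a term operation. Take $\mathbf M(\mathbb Z_2,\{1,2\},\{1,2\},P)$, written additively, with $p_{11}=p_{12}=p_{21}=0$ and $p_{22}=1$. For $x_1=(i,g,\lambda)$ and $x_2=(j,h,\mu)$,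
$$x_1x_2^2x_1=(i,\;p_{\lambda j}+p_{\mu j}+p_{\mu i},\;\lambda),\qquad x_1^2=(i,\;p_{\lambda i},\;\lambda).$$
These are always $\mathcal H$-related. They agree on each maximal subgroup, where $i=j$ and $\lambda=\mu$. They differ for $i=\lambda=1$, $j=\mu=2$, where the middle entries are $1$ and $0$. What is missing is the behavior on tuples whose entries come from different $\mathcal H$-classes, where the matrix $P$ enters.

We therefore do not restrict $f$ to subgroups of $S$. We keep all tuples $x\in S^n$ and arrange that $f(x)$ lies in a group depending on $x$. Then $f$ is one element of a large product of groups, as in (2), and subgroups of a finite product can be compared by order.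

## 4. Rigid surjections, lexicographic order and deletion of repeated letters

To compare the groups (2) for different $n$ we use minors $g\mapsto g^\sigma$. We need $H_{(x\sigma)_1}=H_{x_1}$, which holds if $\sigma(1)=1$. We also need the following compatibility with an ordering of $A^n$.

**Definition (rigid).** A surjection $\sigma:[n]\to[m]$ is *rigid* if $\min\sigma^{-1}(1)<\min\sigma^{-1}(2)<\dots<\min\sigma^{-1}(m)$. For words $a\in A^m$ and $b\in A^n$ write $a\le_Eb$ if $b=a\sigma$ for some rigid $\sigma:[n]\to[m]$.

In words: $\sigma$ takes the values $1,2,\dots,m$ for the first time in this order. In particular $\sigma(1)=1$. For example, the map with values $(1,2,1,3)$ is rigid, and it shows $abc\le_Eabac$. The map with values $(2,1)$ is not rigid.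

**Lemma 3.** Let $a\in A^m$, $b\in A^n$. Then $a\le_Eb$ if and only if $a$ arises from $b$ by deleting some (possibly no) positions, none of which is the first occurrence of a letter in $b$.

**Proof.** Let $b=a\sigma$ with $\sigma$ rigid, and put $q_j=\min\sigma^{-1}(j)$. Then $q_1<\dots<q_m$ and $b_{q_j}=a_{\sigma(q_j)}=a_j$, so $a$ is what remains of $b$ at the positions $q_j$. If $q$ is the first occurrence of a letter in $b$ and $j=\sigma(q)$, then $q_j\le q$ and $b_{q_j}=a_j=b_q$, so $q_j=q$. Thus no first occurrence is deleted.

Conversely, let $q_1<\dots<q_m$ be the remaining positions, so $a_j=b_{q_j}$. Put $\sigma(q_j)=j$. A deleted position $p$ is not a first occurrence, and the first occurrence of the letter $b_p$ is some $q_j<p$; put $\sigma(p)=j$. Then $a_{\sigma(p)}=b_{q_j}=b_p$, so $a\sigma=b$. Moreover $\min\sigma^{-1}(j)=q_j$, because the deleted positions sent to $j$ come after $q_j$. So $\sigma$ is rigid. $\square$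

Fix a linear order on $A$ and order every $A^n$ lexicographically.

**Lemma 4.** If $\sigma:[n]\to[m]$ is rigid and $c<a$ in $A^m$, then $c\sigma<a\sigma$.

**Proof.** Let $i$ be least with $c_i\ne a_i$, so $c_i<a_i$, and let $p=\min\sigma^{-1}(i)$. For $q<p$ we claim $\sigma(q)<i$. The value $\sigma(q)=i$ contradicts the choice of $p$. The value $\sigma(q)=l>i$ gives $\min\sigma^{-1}(l)\le q<p=\min\sigma^{-1}(i)$, against rigidity. So $c\sigma$ and $a\sigma$ agree before position $p$, and $(c\sigma)_p=c_i<a_i=(a\sigma)_p$. $\square$

Without rigidity this fails: for $\sigma$ with values $(2,1)$ and $c=01<a=10$ we have $c\sigma=10>01=a\sigma$.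

A word $u$ is a *scattered subword* of $v$ if $u$ arises from $v$ by deleting letters. **Higman's lemma** says that in every infinite sequence $w_1,w_2,\dots$ of words over a finite alphabet there are $i<j$ such that $w_i$ is a scattered subword of $w_j$.

**Lemma 5.** Among infinitely many words in $A^+$ there are two distinct words $a\le_Eb$, and then $|a|<|b|$.

**Proof.** *From pairs to chains.* Every infinite sequence of words over a finite alphabet has an infinite subsequence that is ascending for the scattered subword order. Indeed, call $i$ terminal if there is no $j>i$ with $w_i$ a scattered subword of $w_j$. Infinitely many terminal indices would give a sequence contradicting Higman's lemma. So there are finitely many, and starting after the last one we can always continue upward. Applying this to the first coordinates, then to the second coordinates of the resulting subsequence, and so on, we get: every infinite sequence of $k$-tuples of words has an infinite subsequence ascending in all $k$ coordinates.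

*Application.* Every word factors uniquely as $l_1u_1l_2u_2\cdots l_ku_k$, where $l_1,\dots,l_k$ are its distinct letters in order of first occurrence, and $u_i\in\{l_1,\dots,l_i\}^*$. There are finitely many sequences $(l_1,\dots,l_k)$, so infinitely many of our words share one. By the first part, applied to their tuples $(u_1,\dots,u_k)$, two distinct words $a,b$ among them satisfy: $u_i(a)$ is a scattered subword of $u_i(b)$ for all $i$. Then $a$ arises from $b$ by deleting letters inside the blocks $u_i(b)$. These are not first occurrences, so $a\le_Eb$ by Lemma 3.

Finally, if $a\le_Eb$ and $a\ne b$, then by Lemma 3 at least one position is deleted, so $|a|<|b|$. $\square$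

## 5. Forks and the stabilization lemma

This section proves $C_n=\hat C_n$ for large $n$, in the generality that all three theorems need. The technique, comparing forks along a well-quasi-order, is that of Aichinger–Mayr–McKenzie (*On the number of finite algebraic structures*, JEMS 2014). Everything that is needed is proved here.

**Definition (forks).** Let $B_x$ $(x\in A^n)$ be finite groups, $D\le\prod_{x\in A^n}B_x$ a subgroup and $a\in A^n$. The set of forks of $D$ at $a$ is
$$\varphi_D(a)=\{f(a):\ f\in D,\ f(c)=1\ \text{for all }c<a\}\ \le\ B_a .$$

**Lemma 6.** $|D|=\prod_{a\in A^n}|\varphi_D(a)|$. Hence if $D\le D'$ and $\varphi_D(a)=\varphi_{D'}(a)$ for all $a$, then $D=D'$.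

**Proof.** Let $a_1<\dots<a_M$ be all of $A^n$ and $D_i=\{f\in D:\ f(a_1)=\dots=f(a_i)=1\}$. Evaluation at $a_{i+1}$ is a homomorphism $D_i\to B_{a_{i+1}}$ with image $\varphi_D(a_{i+1})$ and kernel $D_{i+1}$. So $|D_i|=|\varphi_D(a_{i+1})|\cdot|D_{i+1}|$. Multiply, starting with $D_0=D$ and ending with $D_M=1$. The second claim follows since $D\le D'$ are then finite groups of equal order. $\square$

*Example.* Let $A=\mathbb Z_2$, $0<1$, all $B_x=\mathbb Z_2$ (identity $0$), and let $C_n$ be the group of sums $\sum_{i\in J}x_i$. We claim that $\varphi_{C_n}(a)=\mathbb Z_2$ if $a$ contains exactly one letter $1$, and $\varphi_{C_n}(a)=\{0\}$ otherwise. Every sum vanishes at $00\cdots0$. If the first $1$ of $a$ is in position $i$, then a sum that vanishes at all $c<a$ vanishes at the unit vectors with the $1$ after position $i$, so it involves only $x_1,\dots,x_i$. If $a$ is itself the $i$-th unit vector, then $x_i$ vanishes at all smaller words and has value $1$ at $a$. If $a$ has another $1$, then the $i$-th unit vector is smaller than $a$, so the sum does not involve $x_i$ either and has value $0$ at $a$. The product of Lemma 6 is $2^n=|C_n|$, as it should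 be.

**Lemma 7.** Let $A$ be a finite set. For each $n\ge1$ and $x\in A^n$ let $B_x$ be a finite group, only finitely many different groups occurring, such that $B_{x\sigma}=B_x$ for all rigid $\sigma:[n]\to[m]$ and $x\in A^m$. Let $C_n\le\hat C_n\le\prod_{x\in A^n}B_x$ be subgroups such that $g^\sigma\in C_m$ whenever $g\in\hat C_n$, $\sigma:[n]\to[m]$ is rigid and $m<n$. Then there is $d$ with $C_n=\hat C_n$ for all $n>d$.

**Proof.** Write $\varphi_C(a)=\varphi_{C_n}(a)$ and $\varphi_{\hat C}(a)=\varphi_{\hat C_n}(a)$ for $a\in A^n$. Since $C_n\le\hat C_n$, always $\varphi_C(a)\subseteq\varphi_{\hat C}(a)$.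

**Step 1: a fork of $\hat C$ at a long word is a fork of $C$ at every shorter word below it.** Let $b=a\sigma$ with $\sigma:[n]\to[m]$ rigid and $m<n$. We show
$$\varphi_{\hat C}(b)\subseteq\varphi_C(a).\tag{3}$$
Let $g\in\hat C_n$ with $g(c')=1$ for all $c'<b$. Then $g^\sigma\in C_m$ by hypothesis. For $c<a$, Lemma 4 gives $c\sigma<a\sigma=b$, so $g^\sigma(c)=g(c\sigma)=1$; here $B_{c\sigma}=B_c$ is used. And $g^\sigma(a)=g(b)$. So $g(b)\in\varphi_C(a)$.

**Step 2: all but finitely many words have a suitable shorter word below them.** Call $b$ *bad* if there is no $a\le_Eb$ with $|a|<|b|$ and $\varphi_C(a)\subseteq\varphi_C(b)$. Since only finitely many finite groups occur, $\varphi_C$ takes only finitely many values. If there were infinitely many bad words, then infinitely many bad words would have the same value of $\varphi_C$. Among these, Lemma 5 gives $a\le_Eb$ with $|a|<|b|$ and $\varphi_C(a)=\varphi_C(b)$, so $b$ is not bad, a contradiction. So there are finitely many bad words; let $d$ bound their lengths.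

**Step 3: squeeze.** Let $n>d$ and $b\in A^n$. As $b$ is not bad, there is $a\le_Eb$ with $|a|<n$ and $\varphi_C(a)\subseteq\varphi_C(b)$. With (3),
$$\varphi_{\hat C}(b)\subseteq\varphi_C(a)\subseteq\varphi_C(b)\subseteq\varphi_{\hat C}(b).$$
So $\varphi_C=\varphi_{\hat C}$ on $A^n$, and $C_n=\hat C_n$ by Lemma 6. $\square$

*Example, continued.* Let $\hat C_n$ be the set of $n$-ary quasi-term operations of $\mathbb Z_2$; the hypotheses of Lemma 7 hold. We find the bad words by Lemma 3, deleting letters that are not first occurrences. A word with exactly one $1$ has the largest possible $\varphi_C$, so it is bad only if nothing can be deleted: $1,\,01,\,10$. Among the words without $1$, only $0$ is bad. A word with at least two $1$s needs a shorter word below it that does not have exactly one $1$. The words $11,\,011,\,101,\,110$ are bad, because the only permitted deletion is the second $1$, which leaves exactly one. Any other word with at least two $1$s either has three or more $1$s, and we delete one that is not the first, or has exactly two $1$s and at least two $0$s, and we delete a $0$ that is not the first; so it is not bad. Thus $d=3$: every quasi-term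 operation of $\mathbb Z_2$ of arity at least $4$ is a term operation. For $n=3$ the majority operation vanishes at $000,001,010$ and is $1$ at $011$. So $\varphi_{\hat C}(011)=\mathbb Z_2$ while $\varphi_C(011)=\{0\}$, at a bad word, in accordance with the lemma.

## 6. Finite simple semigroups: proof of finite relatedness

Let $\mathbf S$ be a finite simple semigroup, $s=|S|$, and $\operatorname{Clo}(\mathbf S)\subseteq C\subseteq\mathcal E(\mathbf S)$.

**Step 1: the groups of Section 1 stabilize.** Put $A=S$ and $B_x=H_{x_1}$, and take $C_n\le\hat C_n$ as in (2). We check the hypotheses of Lemma 7. Only finitely many groups occur. If $\sigma:[n]\to[m]$ is rigid, then $\sigma(1)=1$, so $(x\sigma)_1=x_1$ and $B_{x\sigma}=B_x$. If moreover $m<n$ and $g\in\hat C_n$, then $g^\sigma\in C$ because $g$ is quasi-$C$, and $g^\sigma(x)=g(x\sigma)\mathrel{\mathcal H}x_{\sigma(1)}=x_1$; so $g^\sigma\in C_m$. By Lemma 7 there is $d$ with $C_n=\hat C_n$ for all $n>d$.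

Now let $n>\max(d,2s+2)$ and let $f:S^n\to S$ be quasi-$C$. By Lemma 1(a) it suffices to show $f\in C$.

**Step 2: locate the $\mathcal R$- and $\mathcal L$-class of $f(x)$.** We show that there are $a,b$ with $f(x)\mathrel{\mathcal R}x_a$ and $f(x)\mathrel{\mathcal L}x_b$ for all $x$. This is where counting variables does work. Let $\alpha(x)$ be the $\mathcal R$-class of $f(x)$. For $j\ne k$ we have $f_{jk}\in C\subseteq\mathcal E(\mathbf S)$, so $\alpha_{jk}(x)$ is the $\mathcal R$-class of a single variable and depends on at most one variable. By Lemma 2 with $W=[n]$ and $N=1$, $\alpha$ depends on at most $2s\le n-2$ variables. Choose $j\ne k$ on which $\alpha$ does not depend. Then $\alpha=\alpha_{jk}$, so $\alpha(x)$ is the $\mathcal R$-class of some $x_a$. The $\mathcal L$-statement is dual.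

**Step 3: push $f$ into the group.** Permuting variables affects neither the hypothesis nor the conclusion, because $(f^\pi)^\sigma=f^{\sigma\pi}$ for a permutation $\pi$. So assume $a=1$. Put
$$g(x)=f(x)\,x_1^\omega .$$
Then $g^\sigma(x)=f^\sigma(x)\,x_{\sigma(1)}^\omega$, so $g$ is quasi-$C$. By (R1), $g(x)\mathrel{\mathcal R}f(x)\mathrel{\mathcal R}x_1$ and $g(x)\mathrel{\mathcal L}x_1^\omega\mathrel{\mathcal L}x_1$. Hence $g\in\hat C_n=C_n$, and in particular $g\in C$.

**Step 4: recover $f$ from $g$.** Let $e=x_1^\omega$ and $h=x_b^\omega$. Then $h\mathrel{\mathcal L}x_b\mathrel{\mathcal L}f(x)$, and (R4) gives $f(x)=f(x)\,e\,(he)^{-1}h$, that is,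
$$f(x)=g(x)\,(x_b^\omega x_1^\omega)^{\omega-1}\,x_b^\omega\qquad\text{for all }x\in S^n.$$
The right-hand side is composed of $g\in C$ and term operations, so $f\in C$. This proves the first sentence of Theorem 1. $\square$

## 7. Countability and descending chains in $[\operatorname{Clo}(\mathbf S),\mathcal E(\mathbf S)]$

**Step 1: countability.** By Section 6 each clone in the interval is determined by a finite set of finitary relations on the finite set $S$. There are only countably many such sets.

**Step 2: descending chains stop.** Let $C_1\supseteq C_2\supseteq\cdots$ be clones in the interval. (In this section the index numbers the clones.) Then $C=\bigcap_iC_i$ is a clone in the interval, so it is the set of operations that preserve the relations of a finite set $\Sigma$. Let $m\ge1$ bound the numbers of tuples of these relations. The sets of $m$-ary members of the $C_i$ are finite and decrease to the set of $m$-ary members of $C$, so for some $i$ they coincide with it. We claim $C_i\subseteq C$, so the chain is constant from $i$ on.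

Let $\rho=\{s_1,\dots,s_l\}\in\Sigma$ with $1\le l\le m$ (empty relations are trivial), let $f\in C_i$ be $k$-ary, and let $r_j=s_{\sigma(j)}$ for $j\le k$, where $\sigma:[k]\to[l]$. Then $f(r_1,\dots,r_k)=f^\sigma(s_1,\dots,s_l)$. With the inclusion $\iota:[l]\to[m]$, the operation $f^{\iota\sigma}=(f^\sigma)^\iota$ is an $m$-ary member of $C_i$, hence of $C$. It is $f^\sigma$ with dummy variables added, so $f^\sigma(s_1,\dots,s_l)=f^{\iota\sigma}(s_1,\dots,s_l,s_l,\dots,s_l)\in\rho$. So $f$ preserves every $\rho\in\Sigma$, that is, $f\in C$. This completes the proof of Theorem 1. $\square$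

**Remark.** The upper bound $\mathcal E(\mathbf S)$ cannot be dropped. For a left zero semigroup with three elements, $\operatorname{Clo}(\mathbf S)$ consists of the projections, so every clone on the set contains it. There are uncountably many clones on a three-element set (Janov–Mučnik 1959), but only countably many finite sets of relations, so some of these clones are not finitely related.

## 8. Regular bands of groups and the anchor $e_n=(x_1\cdots x_nx_n\cdots x_1)^\omega$

We now prove Theorem 2. A semigroup is *completely regular* if it is a union of groups. Theorem 2 covers completely simple semigroups: $\mathcal R$ is always a left congruence, and by (R1) $c\mathrel{\mathcal R}d$ implies $cu\mathrel{\mathcal R}c\mathrel{\mathcal R}d\mathrel{\mathcal R}du$; dually for $\mathcal L$. It also covers Clifford semigroups (semilattices of groups), such as $\mathbb Z_2$ with a zero adjoined: there the $\mathcal D$-classes are groups, so $\mathcal R=\mathcal L=\mathcal D$, which is a congruence.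

The anchor $x_1$ of Section 1 is no longer good enough: in the semilattice $\{0,1\}$ the product $x_1x_2$ is not $\mathcal H$-related to $x_1$ when $x_1=1$, $x_2=0$. We need an idempotent term that involves all variables and whose $\mathcal H$-class does not change under rigid identification of variables.

Let $\mathbf S$ be as in Theorem 2. By Clifford's theorem, $\mathcal D$ is a congruence, $\mathbf S/\mathcal D$ is a semilattice, and each $\mathcal D$-class is a completely simple semigroup whose Green relations are the restrictions of those of $\mathbf S$. So (R1)–(R4) hold inside each $\mathcal D$-class.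

**Step 1: the quotients by $\mathcal R$ and $\mathcal L$.** Every element lies in a group, so $x\mathrel{\mathcal R}x^2$. Also $xyx\mathrel{\mathcal R}xy$: clearly $xyx$ is in the right ideal generated by $xy$, and $xyx\cdot y(xy)^{\omega-1}=(xy)^2(xy)^{\omega-1}=xy$. Thus $\mathbf S/\mathcal R$ satisfies $x^2=x$ and $xyx=xy$; it is a *left regular band*. In it a letter may be deleted wherever it has occurred before, since $u\,x\,v\,x=u\,x\,v$ for all $u,v$, possibly empty. So the value of a word depends only on its sequence of first occurrences of variables. Dually, $\mathbf S/\mathcal L$ is a right regular band, in which only the sequence of last occurrences matters. Both satisfy $xyxzx=xyzx$, since the two sides have the same first occurrences $x,y,z$ and the same last occurrences $y,z,x$. So both are finite regular bands and hence finitely related. Let $d_{\mathcal R},d_{\mathcal L}$ be bounds as in Lemma 1(c) for their clones of term operations.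

**Step 2: the anchor and the groups.** Let $e_n=(x_1x_2\cdots x_nx_n\cdots x_2x_1)^\omega$; for instance $e_2=(x_1x_2x_2x_1)^\omega$. Let $\sigma:[n]\to[m]$ be rigid. The word $x_{\sigma(1)}\cdots x_{\sigma(n)}x_{\sigma(n)}\cdots x_{\sigma(1)}$ has the sequence of first occurrences $x_1,\dots,x_m$ by rigidity. It is a palindrome, so its sequence of last occurrences is $x_m,\dots,x_1$. The word $x_1\cdots x_mx_m\cdots x_1$ has the same two sequences. By Step 1 the values of the two words are $\mathcal R$-related and $\mathcal L$-related. Each value is $\mathcal H$-related to its $\omega$-power, so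
$$e_n(x\sigma)\mathrel{\mathcal H}e_m(x)\qquad\text{for all }x\in S^m .\tag{4}$$
Put $B_x=H_{e_n(x)}$ for $x\in S^n$, a group with identity $e_n(x)$. By (4), $B_{x\sigma}=B_x$ for rigid $\sigma$. Only finitely many groups occur.

Let $C_n$ (respectively $\hat C_n$) be the set of $n$-ary term (respectively quasi-term) operations $t$ with $t(x)\mathrel{\mathcal H}e_n(x)$ for all $x$. Both contain $e_n$ and are closed under pointwise products, so they are subgroups of $\prod_xB_x$, and $C_n\le\hat C_n$. If $g\in\hat C_n$, $\sigma:[n]\to[m]$ is rigid and $m<n$, then $g^\sigma$ is a term operation with $g^\sigma(x)=g(x\sigma)\mathrel{\mathcal H}e_n(x\sigma)\mathrel{\mathcal H}e_m(x)$, so $g^\sigma\in C_m$. Lemma 7 gives $d_0$ with $C_n=\hat C_n$ for all $n>d_0$.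

Now let $n>\max(d_0,d_{\mathcal R},d_{\mathcal L},|S|^2,|S|+1)$ and let $f$ be an $n$-ary quasi-term operation. By Lemma 1(a) it suffices to show that $f$ is a term operation.

**Step 3: terms for the $\mathcal R$- and $\mathcal L$-class of $f$.** As binary relations, $\mathcal R$ and $\mathcal L$ have at most $|S|^2<n$ tuples, and being congruences they are preserved by $\operatorname{Clo}(\mathbf S)$. By Lemma 1(b), $f$ preserves them. The operation induced by $f$ on $\mathbf S/\mathcal R$ is a quasi-term operation of arity $n>d_{\mathcal R}$, hence a term operation. So there is a term $g$ with $f(x)\mathrel{\mathcal R}g(x)$ for all $x$. Likewise there is a term $h$ with $f(x)\mathrel{\mathcal L}h(x)$ for all $x$.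

**Step 4: $f$ is a term operation, or $f(x)\mathrel{\mathcal D}e_n(x)$ for all $x$.** The second alternative makes (R4) available with the anchor $e_n$. If $|S/\mathcal D|=1$, it holds trivially. Otherwise the semilattice $\mathbf S/\mathcal D$ contains a two-element chain $0<1$. Evaluating a word with $x_i=0$ and all other variables $1$ gives $0$ exactly if $x_i$ occurs in the word. So a term operation of $\mathbf S/\mathcal D$ determines the set of variables, the *content*, of any word that induces it.

Let $J\subseteq[n]$ be the set of indices in the content of $g$. If $J=[n]$, then modulo $\mathcal D$ both $g$ and $e_n$ are the product of all variables, so $f(x)\mathrel{\mathcal D}g(x)\mathrel{\mathcal D}e_n(x)$.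

Now let $i\in[n]\setminus J$. We show that $f$ does not depend on $i$; then $f=f_{ji}$ for any $j\ne i$, which is a term operation. Suppose that $f$ depends on $i$, with witnesses $u,v$. Since $n-1>|S|$, there are $j\ne k$ in $[n]\setminus\{i\}$ with $u_j=u_k$, and then $v_j=v_k$. So $f_{jk}(u)=f(u)\ne f(v)=f_{jk}(v)$, and $f_{jk}$ depends on $i$. But $f_{jk}$ is induced by a word $w$, and modulo $\mathcal D$ it coincides with $g_{jk}$. So the content of $w$ is that of $g$ with $k$ renamed $j$, which does not contain $i$. Then $f_{jk}$ does not depend on $i$, a contradiction.

**Step 5: push $f$ into the group and recover it.** Assume $f(x)\mathrel{\mathcal D}e_n(x)$ for all $x$, and let $f'=e_nfe_n$, a quasi-term operation. For each $x$ the elements $f(x)$ and $e_n(x)$ lie in one completely simple $\mathcal D$-class, so $f'(x)\mathrel{\mathcal H}e_n(x)$ by (R1). Thus $f'\in\hat C_n=C_n$ is a term operation. The idempotents $g^\omega\mathrel{\mathcal R}f$ and $h^\omega\mathrel{\mathcal L}f$ lie in the same $\mathcal D$-class. Pointwise, both halves of (R4), with $e=e_n$, read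
$$g^\omega(e_ng^\omega)^{\omega-1}e_n\,f=f,\qquad f\,e_n(h^\omega e_n)^{\omega-1}h^\omega=f .$$
Therefore
$$g^\omega(e_ng^\omega)^{\omega-1}\,f'\,(h^\omega e_n)^{\omega-1}h^\omega=g^\omega(e_ng^\omega)^{\omega-1}e_n\,\bigl[f\,e_n(h^\omega e_n)^{\omega-1}h^\omega\bigr]=g^\omega(e_ng^\omega)^{\omega-1}e_n\,f=f .$$
The left-hand side is a term operation, so $f$ is one. Theorem 2 is proved. $\square$

## 9. Nilpotent extensions of simple semigroups and short anchor words

Finally we prove Theorem 3. Let $\mathbf S$ be a finite semigroup whose idempotents all lie in its minimal ideal $K$. Recall that $K$ is a simple semigroup; being finite, it is completely simple. The theorem covers finite simple semigroups ($K=S$) and finite semigroups with a unique idempotent (since $K$ contains an idempotent). A small example is $\{a,a^2,a^3\}$ with $a^4=a^2$: the only idempotent is $a^2$, the minimal ideal is the two-element group $K=\{a^2,a^3\}$, and $a\notin K$.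

Here $x_1$ fails as an anchor because $x_1$ need not lie in $K$. Instead we use a short word that determines the $\mathcal R$-class of $f(x)$. Let $s=N=|S|$.

**Step 1: long products lie in $K$.** We show $S^N\subseteq K$, that is, $\mathbf S$ is a nilpotent extension of $K$. Let $p_i=s_1\cdots s_i$ for $i\le N$. If $p_i=p_j$ with $i<j$, put $q=s_{i+1}\cdots s_j$; then $p_i=p_iq=p_iq^\omega\in K$, because the idempotent $q^\omega$ is in $K$ and $K$ is an ideal. Otherwise $p_1,\dots,p_N$ are $N$ distinct elements, they exhaust $S$, and some $p_i$ is in $K$. In both cases $p_N\in K$.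

**Step 2: a prefix of length $N$ determines the $\mathcal R$-class.** From now on $\mathcal R,\mathcal L,\mathcal H$ are the Green relations of $K$. For $c\in K$ and $u\in S^1$ ($S$ with an identity adjoined) we have $cu=c\,(c^\omega u)$ with $c^\omega u\in K$, so $cu\mathrel{\mathcal R}c$ by (R1) in $K$. Dually $uc\mathrel{\mathcal L}c$. Let $\rho$ (respectively $\lambda$) be the equivalence on $S$ whose classes are the $\mathcal R$-classes (respectively $\mathcal L$-classes) of $K$ and the singletons of $S\setminus K$. For a word $t$ let $\hat t=t$ if $|t|\le N$, and otherwise let $\hat t$ be its prefix of length $N$. Then $t(x)\mathrel\rho\hat t(x)$ for all $x$: if $|t|>N$, then $\hat t(x)\in S^N\subseteq K$ and $t(x)=\hat t(x)u$ for some $u$. The same holds for suffixes and $\lambda$.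

**Step 3: the groups.** We keep the variables of the anchor word fixed and identify only the others. Let $1\le r\le N$, and let $p$ be a word of length at most $N$ in which exactly $x_1,\dots,x_r$ occur, with $p(S^r)\subseteq K$. There are finitely many such pairs $(r,p)$. Let $B=\prod_{z\in S^r}H_{p(z)}$, a finite group. For $m\ge1$ let $C_m$ (respectively $\hat C_m$) be the set of functions $F:S^m\to B$ of the form $F(y)(z)=t(z,y)$, where $t$ is an $(r+m)$-ary term (respectively quasi-term) operation with $t(z,y)\mathrel{\mathcal H}p(z)$ for all $z,y$. Both contain the function given by $p$ with $m$ dummy variables, and both are closed under products, so they are subgroups of $B^{S^m}$. Clearly $C_m\le\hat C_m$.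

If $F\in\hat C_n$ comes from $t$, and $\sigma:[n]\to[m]$ with $m<n$, then
$$F^\sigma(y)(z)=F(y\sigma)(z)=t(z,y\sigma)=t^{\mathrm{id}_{[r]}\sqcup\sigma}(z,y),$$
where $\mathrm{id}_{[r]}\sqcup\sigma:[r+n]\to[r+m]$ fixes $1,\dots,r$ and sends $r+j$ to $r+\sigma(j)$. Since $r+m<r+n$, this is a term operation, and its value is $\mathcal H$-related to $p(z)$. So $F^\sigma\in C_m$. Lemma 7, with $A=S$ and the constant family $B_y=B$, gives $d$ with $C_m=\hat C_m$ for all $m>d$. Take the same $d$ for all of the finitely many pairs $(r,p)$.

Now let $n\ge2sN+2s+N+d+2$ and let $f$ be an $n$-ary quasi-term operation. By Lemma 1(a) it suffices to show that $f$ is a term operation.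

**Step 4: short words for the $\rho$- and $\lambda$-class of $f$.** Let $\alpha(x)$ be the $\rho$-class of $f(x)$. For $j\ne k$, $f_{jk}$ is induced by some word $t$, so $\alpha_{jk}(x)$ is the $\rho$-class of $\hat t(x)$ by Step 2, and $\alpha_{jk}$ depends on at most $N$ variables. By Lemma 2 with $W=[n]$, $\alpha$ depends on at most $2sN\le n-2$ variables, so $\alpha=\alpha_{jk}$ for some $j\ne k$. Hence there is a word $p$, $|p|\le N$, with $f(x)\mathrel\rho p(x)$ for all $x$. Dually there is a word $q$, $|q|\le N$, with $f(x)\mathrel\lambda q(x)$ for all $x$.

**Step 5: the case $f(x^0)\notin K$ for some $x^0$.** Here $f$ turns out to depend on few variables. The $\rho$-class of $f(x^0)$ is a singleton, so $p(x^0)=f(x^0)\notin K$. Let $V$ be the set of indices of variables that occur in $p$, and $W=[n]\setminus V$, so $|W|\ge n-N\ge2s+2$. For $j\ne k$ in $W$ let $x'$ be $x^0$ with the $k$-th coordinate replaced by $x^0_j$. As $k\notin V$,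
$$f_{jk}(x^0)=f(x')\mathrel\rho p(x')=p(x^0)\notin K .$$
So $f_{jk}(x^0)\notin K$, and by Step 1 the word inducing $f_{jk}$ has length less than $N$. Thus $f_{jk}$ depends on fewer than $N$ variables, for all $j\ne k$ in $W$. By Lemma 2, $f$ depends on at most $2sN\le n-2$ variables, so $f=f_{jk}$ for some $j\ne k$, a term operation.

**Step 6: the case $f(S^n)\subseteq K$.** Then the $\rho$- and $\lambda$-classes of $f(x)$ are contained in $K$. So $p(x),q(x)\in K$, $f(x)\mathrel{\mathcal R}p(x)$ and $f(x)\mathrel{\mathcal L}q(x)$ for all $x$. Permute the variables so that exactly $x_1,\dots,x_r$ occur in $p$; then $r\le N$, and $(r,p)$ is one of the pairs of Step 3. Put $g=f\cdot p^\omega$, a quasi-term operation. By (R1) in $K$, $g(x)\mathrel{\mathcal R}f(x)\mathrel{\mathcal R}p(x)$ and $g(x)\mathrel{\mathcal L}p(x)^\omega\mathrel{\mathcal L}p(x)$, so $g(x)\mathrel{\mathcal H}p(x)$. Hence $g$ corresponds to an element $F$ of $\hat C_{n-r}$. Since $n-r\ge n-N>d$, we have $F\in C_{n-r}$. As $F$ determines the operation from which it comes, $g$ is a term operation. Finally apply (R4) in $K$ with $e=p^\omega$ and $h=q^\omega\mathrel{\mathcal L}f$: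
$$f=f\,p^\omega\,(q^\omega p^\omega)^{\omega-1}q^\omega=g\,(q^\omega p^\omega)^{\omega-1}q^\omega .$$
So $f$ is a term operation. Theorem 3 is proved. $\square$

**Remark.** Theorems 1–3 do not extend to all finite semigroups, nor even to all finite regular ones: the 6-element Brandt monoid is not finitely related (P. Mayr, *On finitely related semigroups*, Semigroup Forum 2013). Also, the bound $d$ in Lemma 7 comes from Higman's lemma, so the argument gives no explicit bound on the arity of the defining relations.
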